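# A self-attracting random walk at its critical coupling

## The path that never jumps

Let $d\ge 3$ and let $(X_t)_{t\ge 0}$ be the continuous-time nearest-neighbor walk on $\mathbb Z^d$ with $X_0=0$, which jumps at rate $1$ to each of its $2d$ neighbors. Write
$$\ell_T(x)=\int_0^T 1_{\{X_t=x\}}\,dt,\qquad L_T=\tfrac1T\,\ell_T$$
for its local times and its empirical distribution, and consider the quantity
$$A_T=T\,\|L_T\|_2^2=\frac1T\,\|\ell_T\|_2^2=\frac1T\int_0^T\!\!\int_0^T 1_{\{X_s=X_t\}}\,ds\,dt. \tag{1}$$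
It measures how often the path meets itself. Since $\|L_T\|_1=1$, we have $0\le A_T\le T$. Fix $\beta>0$ and reward each path by the factor $e^{\beta A_T}$. Which paths profit?

Suppose first that the path spends time $T-n$ at $0$ and the remaining time $n$ at a neighbor. Then $A_T=\frac{(T-n)^2+n^2}{T}=T-\frac{2n(T-n)}{T}$. Even a split over two sites costs a multiple of $T$ if both shares are positive fractions. The best reward belongs to the path that never jumps: $A_T=T$. Its probability is $e^{-2dT}$, so its contribution to $\mathbb E\,e^{\beta A_T}$ is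
$$e^{(\beta-2d)T}.$$
This dies out for $\beta<2d$ and explodes for $\beta>2d$. At $\beta=2d$ it equals $1$ for every $T$.

Now consider an ordinary path. With $p_t(x)=\mathbb P(X_t=x)$,
$$\mathbb E A_T=\frac1T\int_0^T\!\!\int_0^Tp_{|s-t|}(0)\,ds\,dt=2\int_0^T\Big(1-\frac rT\Big)p_r(0)\,dr\ \longrightarrow\ 2\int_0^\infty p_r(0)\,dr=:2G(0),$$
which is finite because $d\ge 3$. An ordinary path has reward of order $1$, and we shall see that ordinary paths together contribute about $e^{2\beta G(0)}$.

Imagine that these were the only two kinds of path. At $\beta=2d$ the total $\mathbb E e^{\beta A_T}$ would stay bounded, so its exponential growth rate would be zero. Yet after normalization a fixed fraction $1/(1+e^{4dG(0)})$ of the mass would sit on a path that never moves. The rescaled endpoint $X_T/\sqrt T$ would then converge to a mixture of a Gaussian and a point mass at $0$.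

Two things are wrong with this toy picture. Staying put is not the best way to stay together, so the true threshold is not $2d$ (we shall check this by hand). And there are many intermediate paths. But the picture raises a precise question: at the true threshold, where the growth rate is still zero, does the walk remain diffusive?

## Path measures, growth rate, and the theorem

Let $\mathbb P$ be the law of the walk on the space of right-continuous paths with left-hand limits. For a probability measure $\mu$ on $\mathbb Z^d$ and the potential $V=\beta 1_{\{0\}}$, put $H(\mu)=\sum_{x,y}V(x-y)\mu(x)\mu(y)=\beta\|\mu\|_2^2$, so that $T\,H(L_T)=\beta A_T$. The self-attracting path measures are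
$$d\hat{\mathbb P}_T=\frac1{Z_T}\,e^{\beta A_T}\,d\mathbb P,\qquad Z_T=Z_T(\beta)=\mathbb E\,e^{\beta A_T}\quad(T>0),\qquad Z_0=1,$$
and $\hat{\mathbb E}_T$ is the expectation under $\hat{\mathbb P}_T$. The growth rate is $b=b(\beta)=\lim_{T\to\infty}\frac1T\log Z_T$. It exists by subadditivity (recalled below), and $b\ge0$ because $A_T\ge0$.

For the discrete-time walk, Brydges and Slade showed that in two or more dimensions $b=0$ for small $\beta>0$, and that for $d\ge3$ and small $\beta>0$ a central limit theorem holds for $X_T/\sqrt T$ under $\hat{\mathbb P}_T$. The problem, posed in the paper "On self-attracting random walks," is to prove or disprove that diffusive behavior persists for all $\beta>0$ with $b=0$: for each such $\beta$, do the laws of $X_T/\sqrt T$ under $\hat{\mathbb P}_T$ converge weakly to a nondegenerate centered Gaussian distribution on $\mathbb R^d$?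

The answer is no, and the set of exceptions is a single value of $\beta$. To state it we need one definition.

**Definition (Dirichlet form, critical coupling).** For $u\in\ell^2(\mathbb Z^d)$ let $(\Delta u)(x)=\sum_{y\sim x}(u(y)-u(x))$ and
$$\mathcal E(u)=-\langle u,\Delta u\rangle=\sum_{\{x,y\}:\,x\sim y}(u(x)-u(y))^2 .$$
The critical coupling is
$$\beta_c=\inf\Big\{\frac{\mathcal E(u)}{\|u\|_4^4}:\ u\in\ell^2(\mathbb Z^d),\ \|u\|_2=1\Big\},\quad\text{so that}\quad \beta_c\|u\|_4^4\le\mathcal E(u)\,\|u\|_2^2\ \text{ for all }u\in\ell^2. \tag{2}$$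
The second form follows by scaling, since both sides are homogeneous of degree $4$.

As an example, $u=\delta_0$ has $\mathcal E(u)=2d$ and $\|u\|_4^4=1$, so $\beta_c\le2d$. This is the threshold of the path that never jumps. Now let $d=3$ and let $u$ be $1$ at $0$, $\frac1{10}$ at the six neighbors of $0$, and $0$ elsewhere. The six inner edges contribute $6\cdot0.81=4.86$. Each neighbor has five further edges, leading to zeros, which together contribute $30\cdot0.01=0.3$. So $\mathcal E(u)=5.16$, $\|u\|_2^2=1.06$, $\|u\|_4^4=1.0006$, and (2) gives $\beta_c\le 5.16\cdot1.06/1.0006<5.47<6$. The same happens for every $d\ge3$: with $\epsilon$ in place of $\frac1{10}$ the quotient $\mathcal E(u)\|u\|_2^2/\|u\|_4^4$ is $2d(1-2\epsilon+O(\epsilon^2))$. Blurring the particle slightly is cheaper than freezing it.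

Throughout, $\mathcal N$ is a centered Gaussian vector with covariance $2\,\mathrm{Id}$, $|\cdot|$ is the $\ell^1$-norm, $N_T$ is the number of jumps in $[0,T]$ (Poisson with mean $2dT$), and $C,c>0$ are constants that depend only on $d$ and the stated parameters and may change from line to line.

**Theorem.** Let $d\ge3$. Then $1/G(0)\le\beta_c\le2d$, and $b(\beta)=0$ if and only if $\beta\le\beta_c$. Moreover:

* (a) If $\beta<\beta_c$, then $Z_T\to e^{2\beta G(0)}$, and $X_T/\sqrt T\Rightarrow\mathcal N$ under $\hat{\mathbb P}_T$.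
* (b) If $\beta=\beta_c$, there are $w_T\in[0,1]$ with $\liminf_{T\to\infty}w_T>0$ such that for all bounded continuous $\varphi$
$$\hat{\mathbb E}_T\,\varphi(X_T/\sqrt T)-\big[(1-w_T)\,\mathbb E\varphi(\mathcal N)+w_T\,\varphi(0)\big]\to0 .$$
Hence every subsequential weak limit is $(1-w)\,\mathrm{Law}(\mathcal N)+w\,\delta_0$ with some $w\in(0,1]$, and the CLT fails although $b(\beta_c)=0$.
* (c) If $\beta>\beta_c$, then $b>0$ and $\hat{\mathbb P}_T(|X_T|\ge R)\le Ce^{-cR}$ for all $T,R\ge1$. In particular $X_T/\sqrt T\to0$ in probability.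

So the statement in the problem is false, and $\beta_c$ is the only counterexample. The proof does not decide whether $w_T$ converges, nor whether $\sup_TZ_T(\beta_c)<\infty$. The second uncertainty will shape the argument.

## Heat kernel, Green function, exponential moments, convexity

**Heat kernel and Green function.** Let $P_t=e^{t\Delta}$, so $p_t=P_t\delta_0$. By symmetry and Cauchy–Schwarz, $p_t(x)=\sum_yp_{t/2}(y)p_{t/2}(x-y)\le\|p_{t/2}\|_2^2=p_t(0)$. The coordinates of the walk are independent, so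
$$p_t(0)=\Big(\frac1{2\pi}\int_{-\pi}^\pi e^{-2t(1-\cos\theta)}\,d\theta\Big)^d\le C\,t^{-d/2},$$
because $1-\cos\theta=2\sin^2(\theta/2)\ge2\theta^2/\pi^2$ on $[-\pi,\pi]$. Since also $p_t(0)\le1$ and $d\ge3$, we have $p_t(0)\le Ct^{-3/2}$ for all $t>0$. The Green function $G(x)=\int_0^\infty p_t(x)\,dt$ is finite, positive, and at most $G(0)$. Integrating $\partial_tp_t=\Delta p_t$ over $t\in(0,\infty)$ gives $-\Delta G=\delta_0$. We write $Gh=G*h$. For $h\in\ell^1$ this is bounded, and $-\Delta(Gh)=h$.

**Khas'minskii's bound.** If $h\ge0$ and $q=\|Gh\|_\infty<1$, then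
$$\sup_x\mathbb E_x\,e^{\int_0^\infty h(X_t)\,dt}\le\frac1{1-q}. \tag{3}$$
Indeed, $\frac1{n!}\mathbb E_x\big(\int_0^\infty h(X_t)dt\big)^n=\mathbb E_x\int_{t_1<\dots<t_n}\prod_ih(X_{t_i})\,dt$. Given the path up to $t_{n-1}$, the integral over $t_n$ has conditional expectation $Gh(X_{t_{n-1}})\le q$. Iterating, the whole is at most $q^n$; sum over $n$.

For example, let $h=a\delta_0$ with $a>0$, and start at $0$. The total time at $0$ is a geometric sum of independent exponential holding times, hence exponential, with mean $G(0)$. So $\mathbb E_0e^{a\ell_\infty(0)}=1/(1-aG(0))$ if $aG(0)<1$, and it is infinite if $aG(0)\ge1$. Here (3) is an equality, and its hypothesis cannot be dropped.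

**Feynman–Kac formula.** For bounded $V$ and $g\in\ell^2$, $\mathbb E_x\big[e^{\int_0^TV(X_t)dt}g(X_T)\big]=\big(e^{T(\Delta+V)}g\big)(x)$. The same holds on a finite torus.

**Convexity identity.** Let $0<n<T$ and $\alpha=n/T$, and let $L^1,L^2$ be the empirical distributions over $[0,T-n]$ and $[T-n,T]$. Then $L_T=(1-\alpha)L^1+\alpha L^2$. Expanding the square, $\|L_T\|_2^2=(1-\alpha)\|L^1\|_2^2+\alpha\|L^2\|_2^2-\alpha(1-\alpha)\|L^1-L^2\|_2^2$. Multiplying by $T$,
$$A_T=A_{T-n}+A_n'-T\alpha(1-\alpha)\,\|L^1-L^2\|_2^2,\qquad A'_n=n\|L^2\|_2^2. \tag{4}$$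
The pair ($A_n'$, number of jumps in $[T-n,T]$) is independent of the path up to $T-n$ and has the law of $(A_n,N_n)$, since $\|L^2\|_2$ does not change under translation. In the two-site example, $A_{T-n}+A_n'=T$, $\|L^1-L^2\|_2^2=2$, and the last term is $2n(T-n)/T$, as found there.

**Subadditivity.** Let $a(T)=\log Z_T$. Dropping the last term of (4), we get $a(S+T)\le a(S)+a(T)$, and $0\le a(T)\le\beta T$. Fix $T_0>0$ and write $T=kT_0+r$ with $0\le r<T_0$. Then $a(T)\le k\,a(T_0)+\beta T_0$, so $\limsup_T a(T)/T\le a(T_0)/T_0$ for every $T_0$. Hence the limit $b$ exists and $b\le a(T_0)/T_0$, that is,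
$$Z_T\ge e^{bT}\qquad\text{for all }T. \tag{5}$$

## The variational problem for $\beta_c$ has a minimizer

We need $\beta_c>0$, and we need to know that the infimum in (2) is attained. The minimizer will be the profile of the collapsed walk at the threshold.

**Lemma 1.** For $0\le h\in\ell^1$: $\|Gh\|_\infty\le C_1\|h\|_\infty^{1-2/d}\|h\|_1^{2/d}$ and $\|Gh\|_\infty\le G(0)\|h\|_1$.

*Proof.* The second bound is $G(x)\le G(0)$. For the first let $h\ne0$. Since $P_th\le\|h\|_\infty$ and $P_th\le p_t(0)\|h\|_1\le Ct^{-d/2}\|h\|_1$, we split the time integral at $s>0$: $Gh\le s\|h\|_\infty+C's^{1-d/2}\|h\|_1$, where $d>2$ makes the tail integrable. With $s=(\|h\|_1/\|h\|_\infty)^{2/d}$ the factor $s^{-d/2}\|h\|_1$ equals $\|h\|_\infty$, so both terms are multiples of $s\|h\|_\infty=\|h\|_\infty^{1-2/d}\|h\|_1^{2/d}$. ∎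

**Lemma 2.** For $0\le h\in\ell^1$ and $u\in\ell^2$: $\sum_xh(x)u(x)^2\le\|Gh\|_\infty\,\mathcal E(u)$.

*Proof.* The aim is to compare $u$ with the superharmonic function $v=Gh$. Let $h\ne0$. Both sides are continuous in $u\in\ell^2$, so we may take $u$ finitely supported. Then $v>0$ and $-\Delta v=h$. For each edge,
$$(u(x)-u(y))^2\ \ge\ \Big(\frac{u(x)^2}{v(x)}-\frac{u(y)^2}{v(y)}\Big)\big(v(x)-v(y)\big).$$
Multiplied out, this says $2u(x)u(y)\le u(x)^2\frac{v(y)}{v(x)}+u(y)^2\frac{v(x)}{v(y)}$, which is the inequality $2pq\le p^2+q^2$. Summing over edges and summing by parts (allowed because $u^2/v$ has finite support), $\mathcal E(u)\ge\sum_x\frac{u(x)^2}{v(x)}(-\Delta v)(x)=\sum_x\frac{u(x)^2h(x)}{v(x)}\ge\|v\|_\infty^{-1}\sum_xh(x)u(x)^2$. ∎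

Taking $h=u^2$ with $\|u\|_2=1$, so that $\|h\|_1=1$ and $\|h\|_\infty=\|u\|_\infty^2$, Lemmas 1 and 2 give
$$\|u\|_4^4\le C_1\,\|u\|_\infty^{2(1-2/d)}\,\mathcal E(u),\qquad \|u\|_4^4\le G(0)\,\mathcal E(u). \tag{6}$$
The second inequality says $\beta_c\ge1/G(0)>0$. With the example $u=\delta_0$ we have $1/G(0)\le\beta_c\le2d$, the first claim of the Theorem.

**Lemma 3.** There is $f\in\ell^2$ with $f>0$, $\|f\|_2=1$, $\mathcal E(f)=\beta_c\|f\|_4^4=:\lambda$, and
$$\Delta f+2\beta_cf^3=\lambda f. \tag{7}$$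

*Proof.* **Step 1 (a minimizing sequence that does not vanish).** We produce a nonzero weak limit. Let $\|f_n\|_2=1$ and $\mathcal E(f_n)/\|f_n\|_4^4\to\beta_c$. Since $\mathcal E(|u|)\le\mathcal E(u)$, we may take $f_n\ge0$. For large $n$, $\mathcal E(f_n)\le2\beta_c\|f_n\|_4^4$. Inserting this into the first bound of (6) and dividing by $\|f_n\|_4^4$ gives $1\le2\beta_cC_1\|f_n\|_\infty^{2(1-2/d)}$, so $\|f_n\|_\infty\ge c>0$; here $d\ge3$ makes the exponent positive. Translate so that $f_n(0)=\|f_n\|_\infty$, and pass to a subsequence with $f_n\to f$ weakly in $\ell^2$, hence pointwise. Then $f\ge0$, $f(0)\ge c$, and $m:=\|f\|_2^2\in(0,1]$.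

**Step 2 (splitting the functionals).** We separate the limit from what may escape to infinity. Let $g_n=f_n-f$, so $g_n\to0$ weakly and pointwise. Then $\|g_n\|_2^2=1-2\langle f_n,f\rangle+m\to1-m$, and
$$\mathcal E(f_n)=\mathcal E(f)+\mathcal E(g_n)-2\langle\Delta f,g_n\rangle=\mathcal E(f)+\mathcal E(g_n)+o(1).$$
Also $\|f_n\|_4^4=\|f\|_4^4+\|g_n\|_4^4+o(1)$. Indeed $f,|g_n|\le1$, so the cross terms of $(f+g_n)^4$ sum to at most $\sum(4f^3|g_n|+6f^2g_n^2+4f|g_n|^3)\le14\sum f|g_n|$. This tends to $0$: on a large finite set by pointwise convergence, and off it by Cauchy–Schwarz, since $f\in\ell^2$ and $\sup_n\|g_n\|_2<\infty$.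

**Step 3 (no mass escapes).** We show $m=1$. Since $\|f_n\|_4\le1$, we have $\mathcal E(f_n)-\beta_c\|f_n\|_4^4\to0$, so by Step 2
$$\big[\mathcal E(f)-\beta_c\|f\|_4^4\big]+\big[\mathcal E(g_n)-\beta_c\|g_n\|_4^4\big]\to0.$$
Suppose $m<1$. Eventually $\|g_n\|_2\le1$, so by (2) $\mathcal E(g_n)\ge\mathcal E(g_n)\|g_n\|_2^2\ge\beta_c\|g_n\|_4^4$, and the second bracket is nonnegative. By (2) again, $\mathcal E(f)\ge\beta_c\|f\|_4^4/m$, so the first bracket is at least $\beta_c\|f\|_4^4(\frac1m-1)>0$. This is a contradiction. So $m=1$, $g_n\to0$ in $\ell^2$, and by continuity $\mathcal E(f)=\beta_c\|f\|_4^4$.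

**Step 4 (equation and positivity).** By (2) the function $u\mapsto\mathcal E(u)\|u\|_2^2-\beta_c\|u\|_4^4$ is nonnegative on $\ell^2$ and vanishes at $f$. Its gradient at $f$ is therefore zero: $-2\Delta f+2\mathcal E(f)f-4\beta_cf^3=0$, which is (7). If $f(x)=0$, then (7) gives $\Delta f(x)=0$. So the nonnegative values of $f$ at the neighbors of $x$ sum to $0$ and all vanish. Since the lattice is connected, $f\equiv0$, a contradiction. ∎

## Zero growth rate up to and including $\beta_c$

A comparison on a torus, where empirical distributions form a compact set, bounds $b$ from above by the variational problem. Inequality (2) then makes that bound vanish.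

**Lemma 4.** $b(\beta)=0$ for $0<\beta\le\beta_c$.

*Proof.* **Step 1 (wrapping onto a torus).** This only increases the reward. Let $R\ge3$ and $\Lambda=(\mathbb Z/R\mathbb Z)^d$, and let $X^R,\ell^R,L^R$ be the projected walk, its local times at time $T$, and its empirical distribution; $\Delta_R,\mathcal E_R$ are the Laplacian and Dirichlet form of $\Lambda$. Since $\ell^R(x)=\sum_z\ell_T(x+Rz)$ is a sum of nonnegative terms, $\|\ell_T\|_2^2\le\|\ell^R\|_2^2$, hence $A_T\le T\|L^R\|_2^2$.

**Step 2 (linearizing and covering).** We turn the quadratic reward into a potential, so that Feynman–Kac applies. For a probability $\nu$ on $\Lambda$, $\|L^R\|_2^2=2\langle L^R,\nu\rangle-\|\nu\|_2^2+\|L^R-\nu\|_2^2$, and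
$$\mathbb E\,e^{2\beta\int_0^T\nu(X^R_t)dt}=\langle\delta_0,e^{T(\Delta_R+2\beta\nu)}1\rangle\le R^{d/2}e^{T\gamma(\nu)},\qquad\gamma(\nu)=\max_{\|u\|_2=1}\big[2\beta\langle u^2,\nu\rangle-\mathcal E_R(u)\big],$$
because $\gamma(\nu)$ is the top eigenvalue and $\|1\|_2=R^{d/2}$. Cover the simplex of probabilities on $\Lambda$ by finitely many, say $K_\delta$, balls of $\ell^2$-radius $\delta$ with centers $\nu_i$ in the simplex. On $\{\|L^R-\nu_i\|_2\le\delta\}$ we use the identity with $\nu=\nu_i$, and sum over $i$: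
$$Z_T\le K_\delta R^{d/2}\exp\Big(T\big[\beta\delta^2+\max_i(\gamma(\nu_i)-\beta\|\nu_i\|_2^2)\big]\Big).$$
Since $2\langle u^2,\nu\rangle-\|\nu\|_2^2\le\|u\|_4^4$, letting $T\to\infty$ and then $\delta\to0$ gives
$$b\le b_R:=\max_{\|u\|_2=1}\big[\beta\|u\|_4^4-\mathcal E_R(u)\big].$$

**Step 3 (cutting the torus open).** We transfer (2) from $\mathbb Z^d$ to $\Lambda$ with an error $O(1/R)$. Let $\|u\|_2=1$ on $\Lambda$. For $a\in\Lambda$ let $D_a=\{x:x_i=a_i\text{ for some }i\}$ and $N_a=\{x:x_i-a_i\in\{-1,0,1\}\text{ for some }i\}$. A given $x$ lies in $N_a$ for at most $3dR^{d-1}$ of the $R^d$ choices of $a$, so some $a$ has $\sum_{N_a}u^2\le3d/R$. View $\Lambda\setminus D_a$ as a box $\{1,\dots,R-1\}^d\subset\mathbb Z^d$ and let $v=u1_{D_a^c}$, extended by $0$. Edges inside the box are edges of $\Lambda$. Box sites with edges leaving the box lie in $N_a$, and each has at most $2d$ such edges. So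
$$\mathcal E(v)\le\mathcal E_R(u)+2d\cdot\frac{3d}R,\qquad\|v\|_4^4\ge\|u\|_4^4-\frac{3d}R,\qquad\|v\|_2\le1;$$
the middle bound uses $u^4\le u^2$ and $D_a\subset N_a$. By (2), $\beta\|v\|_4^4\le\beta_c\|v\|_4^4\le\mathcal E(v)\|v\|_2^2\le\mathcal E(v)$. Combining, $\beta\|u\|_4^4-\mathcal E_R(u)\le(3d\beta+6d^2)/R$. Hence $0\le b\le b_R\le(3d\beta+6d^2)/R$ for every $R\ge3$, and $b=0$. ∎

## Dyadic splitting and the spread-out paths

The first thing to try is to prove that $Z_T$ is bounded. Split $[0,T]$ into halves, quarters, and so on. The reward becomes a sum of mutual intersections $\frac2T\langle\ell,\ell'\rangle$ of adjacent pieces. Given the first piece, this is an additive functional of an independent walk, with potential proportional to the local times $\ell$ of the first piece, and Khas'minskii's bound applies if the Green potential of $\ell$ is small.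

The last condition is where the attempt stops. If the first half of the path spends all its time at one site, then after recentering and with a Hölder exponent $p_1$ the potential is $h=p_1\beta\,\delta_0$, with $\|Gh\|_\infty=p_1\beta G(0)$. Once this is $\ge1$, the example after (3) shows that the exponential moment on $[0,\infty)$ is infinite. For small $\beta$ the method does work, as the remark after the next proof shows. For general $\beta$ it cannot bound all of $Z_T$, and it must not, since $Z_T\ge e^{(\beta-2d)T}$.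

The only obstruction, however, is a site that holds a positive fraction of the total time. So we cut the path space according to $\max_xL_T(x)$. The spread-out part is tame for *every* coupling.

**Lemma 5.** For every $B>0$ there are $\eta=\eta(B)\in(0,1)$ and $C=C(B)$ with $\mathbb E\big[e^{BA_T};\max_xL_T(x)\le\eta\big]\le C$ for all $T\ge1$.

*Proof.* **Step 1 (dyadic decomposition).** We write $A_T$ as a bounded term plus intersections of adjacent pieces. Let $2^k\le T<2^{k+1}$. For $0\le j\le k$ split $[0,T)$ into $2^j$ intervals of length $\tau_j=T2^{-j}$, with local times $\ell_{j,i}$. Iterating $\ell_{j-1,i}=\ell_{j,2i-1}+\ell_{j,2i}$,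
$$A_T=\frac1T\sum_{i=1}^{2^k}\|\ell_{k,i}\|_2^2+\sum_{j=1}^kS_j,\qquad S_j=\frac2T\sum_{i=1}^{2^{j-1}}\langle\ell_{j,2i-1},\ell_{j,2i}\rangle.$$
Since $\|\ell_{k,i}\|_2\le\|\ell_{k,i}\|_1=\tau_k$, the first term is at most $\frac1T2^k\tau_k^2=T2^{-k}\le2$. If $k=0$ we are done, so let $k\ge1$.

**Step 2 (separating the scales by Hölder).** Let $1/p_j=c_d2^{-j/d}$, with $c_d$ chosen so that $\sum_{j\ge1}1/p_j=1$; then $p_j\ge1$. (The exponents must satisfy $\sum1/p_j\le1$ while $p_j2^{-2j/d}$ stays bounded, for Step 3. With $p_j=2^j$ the quantity $p_j2^{-2j/d}$ would grow with $j$, and with $p_j=k$ for all $j$ it would grow with $k$.) Let $E=\{\max_xL_T(x)\le\eta\}$. Hölder's inequality for the factors $1_Ee^{BS_j}$, together with the factor $1$ carrying the exponent $1-\sum_{j\le k}1/p_j$, gives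
$$\mathbb E\big[1_Ee^{B\sum_jS_j}\big]\le\prod_{j=1}^k\big(\mathbb E[1_Ee^{p_jBS_j}]\big)^{1/p_j}.$$
On $E$ every piece satisfies $\|\ell_{j,i}\|_\infty\le\|\ell_T\|_\infty\le\eta T$. So $1_E$ is at most the product of the indicators of $\{\|\ell_{j,2i-1}\|_\infty\le\eta T\}$, and the pairs $(\ell_{j,2i-1},\ell_{j,2i})$ are, up to translation, independent and identically distributed. Hence $\mathbb E[1_Ee^{p_jBS_j}]\le q_j^{2^{j-1}}$ with
$$q_j=\mathbb E\Big[1_{\{\|\ell\|_\infty\le\eta T\}}\,e^{(2p_jB/T)\langle\ell,\ell'\rangle}\Big],$$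
where $\ell,\ell'$ are the local times on $[0,\tau_j]$ and $[\tau_j,2\tau_j]$.

**Step 3 (Khas'minskii at one scale).** We bound exponential moments of one intersection, given the first piece. Put $\tilde\ell(x)=\ell(X_{\tau_j}+x)$ and $Y_t=X_{\tau_j+t}-X_{\tau_j}$. By time reversal of the first piece, $\tilde\ell$ has the law of $\ell_{\tau_j}$. It is independent of $Y$, and $\langle\ell,\ell'\rangle=\int_0^{\tau_j}\tilde\ell(Y_t)\,dt$. Let $h=(2p_jB/T)\tilde\ell$. On $\{\|\tilde\ell\|_\infty\le\eta T\}$ we have $\|h\|_\infty\le2p_jB\eta$ and $\|h\|_1=2p_jB2^{-j}$, so by Lemma 1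
$$\|Gh\|_\infty\le2C_1Bp_j\,\eta^{1-2/d}\,2^{-2j/d}=\frac{2C_1B}{c_d}\,\eta^{1-2/d}\,2^{-j/d}\le\frac12,$$
provided $\eta$ is small, depending only on $B$ and $d$. This fixes $\eta$. By (3), conditionally on $\tilde\ell$, $\sup_x\mathbb E_xe^{\int_0^\infty h(Y_t)dt}\le2$.

**Step 4 ($q_j$ is close to $1$).** There are $2^{j-1}$ pairs, so $q_j\le2$ is not enough. With $\tau=\tau_j$, we have $e^{\int_0^\tau h(Y_s)ds}=1+\int_0^\tau h(Y_t)e^{\int_t^\tau h(Y_s)ds}dt$, and the Markov property at time $t$ with Step 3 gives $\mathbb E_0e^{\int_0^\tau h(Y_s)ds}\le1+2\,\mathbb E_0\int_0^\tau h(Y_t)\,dt$. Now average over $\tilde\ell$, which is the local time of an independent walk. Two independent walks at times $s$ and $t$ coincide with probability $p_{s+t}(0)$. Thus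
$$q_j\le1+\frac{4p_jB}T\int_0^{\tau_j}\!\!\int_0^{\tau_j}p_{s+t}(0)\,ds\,dt\le1+\frac{4p_jB}T\int_0^{2\tau_j}r\,p_r(0)\,dr\le1+\frac{4p_jB}T\,C_3\,\tau_j^{1/2},$$
using $p_r(0)\le Cr^{-3/2}$.

**Step 5 (summing the scales).** Since $\log q_j\le q_j-1$, the exponents $p_j$ cancel:
$$\log\mathbb E\big[1_Ee^{B\sum_jS_j}\big]\le\sum_{j=1}^k\frac{2^{j-1}}{p_j}\cdot\frac{4p_jBC_3}T\,(T2^{-j})^{1/2}=\frac{2BC_3}{\sqrt T}\sum_{j=1}^k2^{j/2}\le CB\,\frac{2^{k/2}}{\sqrt T}\le CB.$$
With Step 1, $\mathbb E[e^{BA_T};E]\le e^{2B+CB}$. ∎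

*Remark.* If $\frac{2C_1B}{c_d}\le\frac12$, the proof runs with $\eta=1$, where $E$ is the whole path space. So for small $\beta$ the first approach succeeds and $Z_T(\beta)$ is bounded.

Next we identify the limit of the spread-out contribution.

**Lemma 6.** $A_T\to2G(0)$ in $L^1(\mathbb P)$; hence $\max_xL_T(x)\le\|L_T\|_2=(A_T/T)^{1/2}\to0$ in $\mathbb P$-probability.

*Proof.* We truncate the time lag, which leaves a stationary process with finite-range dependence. By (1), $A_T=\frac2T\int_0^Tdt\int_0^{T-t}1_{\{X_{t+r}=X_t\}}\,dr$. For $M>0$ let $Y_t=\int_0^M1_{\{X_{t+r}=X_t\}}\,dr$ and $A_T^M=\frac2T\int_0^TY_t\,dt$. The lags $r>M$ contribute at most $2\int_M^\infty p_r(0)\,dr$ in expectation, and the times $t>T-M$, where $Y_t$ looks beyond $T$, contribute at most $2M^2/T$, so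
$$\mathbb E|A_T-A_T^M|\le2\int_M^\infty p_r(0)\,dr+\frac{2M^2}T.$$
The process $(Y_t)$ is stationary with values in $[0,M]$. Since $Y_t$ depends only on increments over $[t,t+M]$, $Y_s$ and $Y_t$ are independent if $|s-t|\ge M$. Hence
$$\mathrm{Var}(A_T^M)=\frac4{T^2}\int_0^T\!\!\int_0^T\mathrm{Cov}(Y_s,Y_t)\,ds\,dt\le\frac4{T^2}\cdot2MT\cdot M^2\to0,$$
and $A_T^M\to2\int_0^Mp_r(0)\,dr$ in $L^2$. Let $T\to\infty$, then $M\to\infty$. ∎

**Lemma 7.** Let $\beta>0$ and $\eta=\eta(\beta+1)$ from Lemma 5. Then $e^{\beta A_T}1_{\{\max L_T\le\eta\}}\to e^{2\beta G(0)}$ in $L^1(\mathbb P)$. Consequently, for bounded continuous $\varphi$, $\mathbb E[e^{\beta A_T}\varphi(X_T/\sqrt T);\max L_T\le\eta]\to e^{2\beta G(0)}\,\mathbb E\varphi(\mathcal N)$.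

*Proof.* Convergence in probability is Lemma 6. By Lemma 5 with $B=\beta+1$ the family ($T\ge1$) is bounded in $L^{(\beta+1)/\beta}$, hence uniformly integrable, and $L^1$ convergence follows. So in the second expectation we may replace the weight by the constant $e^{2\beta G(0)}$ up to $o(1)$, and apply the central limit theorem for $X_T$ under $\mathbb P$, whose coordinates are independent with variance $2T$. ∎

## Slack below $\beta_c$, and none at $\beta_c$

For given $\beta$ let $\eta=\eta(\beta+1)$ and split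
$$Z_T=D_T+W_T,\qquad D_T=\mathbb E[e^{\beta A_T};\max L_T\le\eta]\to e^{2\beta G(0)},\qquad W_T=\mathbb E[e^{\beta A_T};\max L_T>\eta]. \tag{8}$$

**Proof of part (a).** We show that $W_T$ vanishes. Let $\beta<\beta'<\beta_c$. On $\{\max L_T>\eta\}$ we have $A_T=T\|L_T\|_2^2\ge\eta^2T$, so
$$W_T\le e^{-(\beta'-\beta)\eta^2T}\,Z_T(\beta')\to0, \tag{9}$$
because $Z_T(\beta')=e^{o(T)}$ by Lemma 4. With Lemma 7, $Z_T\to e^{2\beta G(0)}$ and $\hat{\mathbb E}_T\varphi(X_T/\sqrt T)\to\mathbb E\varphi(\mathcal N)$. ∎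

At $\beta=\beta_c$ this argument has nothing to stand on. It buys an exponential factor by raising the coupling to a $\beta'$ that still has $b(\beta')=0$. From $\beta_c$ there is no known room above, and (9) with $\beta'=\beta_c$ says only $W_T\le e^{o(T)}$. The opening computation suggests why no repair is possible: at the threshold, energy and cost cancel exactly, so the collapsed paths should contribute a constant, as the path that never jumps does at $\beta=2d$. The minimizer $f$ makes this exact.

**A lower bound at $\beta_c$.** Let $\beta=\beta_c$, let $f,\lambda$ be as in Lemma 3, and put $\mu=f^2$. The aim is a bound on $W_T$ from below. Since $\|L_T\|_2^2\ge2\langle L_T,\mu\rangle-\|\mu\|_2^2$ and $\beta_c\|\mu\|_2^2=\beta_c\|f\|_4^4=\lambda$, we have $\beta_cA_T\ge2\beta_c\int_0^T\mu(X_t)\,dt-\lambda T$. By Feynman–Kac,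
$$\mathbb E[e^{\beta_cA_T};X_T=0]\ge e^{-\lambda T}\,\big\langle\delta_0,e^{T(\Delta+2\beta_c\mu)}\delta_0\big\rangle\ge f(0)^2>0\qquad\text{for all }T>0. \tag{10}$$
For the last inequality, (7) says that the bounded self-adjoint operator $\Delta+2\beta_c\mu$ has the unit eigenvector $f$ with eigenvalue $\lambda$. It leaves $f^\perp$ invariant, and its exponential is positive there, so $e^{T(\Delta+2\beta_c\mu)}\ge e^{\lambda T}\langle f,\cdot\rangle f$ as quadratic forms. The factors $e^{\pm\lambda T}$ cancel, and what remains does not depend on $T$.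

Ordinary paths do not account for (10). By Lemma 7,
$$\mathbb E[e^{\beta_cA_T};X_T=0,\max L_T\le\eta]\le\mathbb E\big|e^{\beta_cA_T}1_{\{\max L_T\le\eta\}}-e^{2\beta_cG(0)}\big|+e^{2\beta_cG(0)}\,\mathbb P(X_T=0)\to0.$$
Hence $\liminf_TW_T\ge f(0)^2$. With $w_T:=W_T/Z_T=\hat{\mathbb P}_T(\max L_T>\eta)$ and $D_T\to e^{2\beta_cG(0)}$, since $W\mapsto W/(D+W)$ is increasing,
$$\liminf_{T\to\infty}W_T\ge f(0)^2,\qquad\liminf_{T\to\infty}w_T\ge\frac{f(0)^2}{f(0)^2+e^{2\beta_cG(0)}}>0. \tag{11}$$

Does this already refute the CLT? Not yet. From (10) we get $\hat{\mathbb P}_T(X_T=0)\ge f(0)^2/Z_T$, which is useful only if $Z_T(\beta_c)$ is bounded, and that we do not know. What (11) gives, whatever the size of $Z_T$, is that a positive fraction of $\hat{\mathbb P}_T$ lives on paths with a heavily visited site. It remains to show that such paths end near the origin.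

## Paths with a heavy site end near the origin

Suppose $x$ holds a fraction $\eta$ of the time, and the path spends its last stretch, of length about $n$, away from $x$. Then $L^1$ and $L^2$ in (4) differ substantially at $x$, and the reward loses a factor $e^{-\kappa n}$ compared with $e^{\beta A_{T-n}}e^{\beta A_n'}$. To conclude, we must know that $Z_{T-n}Z_n$ is not much larger than $Z_T$. Subadditivity goes the wrong way: it says $Z_T\le Z_{T-n}Z_n$. We need the reverse up to a factor $C_\theta e^{2\theta n}$ with arbitrarily small $\theta$. It comes from a change of time scale.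

**Lemma 8.** Fix $\beta>0$. For every $\theta>0$ there is $C_\theta$ with $Z_S\le C_\theta e^{(b+\theta)S}$ for $S\ge0$ and $Z_{T-S}\le C_\theta e^{-(b-\theta)S}Z_T$ for $0\le S\le T$.

*Proof.* The first claim holds for large $S$ by the definition of $b$, and for the remaining $S$ since $Z_S\le e^{\beta S}$ and $b\ge0$.

**Step 1 (a convex function behind $\log Z_T$).** We move the dependence on $T$ from the path length to the jump rate. For $r>0$, $(X_{rt})_{t\le1}$ is the walk with all rates multiplied by $r$. Given the number of jumps, the jump times are uniform order statistics and the steps are uniform, whatever the rate. So the density of its law with respect to that of $(X_t)_{t\le1}$ is the ratio of Poisson weights, $r^{N_1}e^{-2d(r-1)}$. Its empirical distribution on $[0,1]$ is $L_r$, and $A_r=r\|L_r\|_2^2$. Hence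
$$Z_r=\mathbb E\big[e^{\beta rA_1}r^{N_1}\big]\,e^{-2d(r-1)}.$$
With $a=\log Z$ and $r=e^u$,
$$g(u):=a(e^u)+2de^u=2d+\log\mathbb E\exp\big(\beta e^uA_1+uN_1\big).$$
This is finite, since $A_1\le1$ and $N_1$ is Poisson. It is convex in $u\in\mathbb R$: the exponent $\psi(u)$ is convex for each path, since $A_1\ge0$, and by Hölder $\mathbb Ee^{\psi(su+(1-s)u')}\le\mathbb E[e^{s\psi(u)}e^{(1-s)\psi(u')}]\le(\mathbb Ee^{\psi(u)})^s(\mathbb Ee^{\psi(u')})^{1-s}$.

**Step 2 (a lower bound on the growth of $a$).** Convexity turns the average growth $b$ into a pointwise bound. For $\rho\in(0,1)$ the right derivative of $g$ at $\log t$ dominates the slope of the chord from $\log\rho t$: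
$$\frac{D^+g(\log t)}t\ge\frac{g(\log t)-g(\log\rho t)}{t\log(1/\rho)}=\frac{\frac{a(t)-a(\rho t)}t+2d(1-\rho)}{\log(1/\rho)}\ \xrightarrow[t\to\infty]{}\ (b+2d)\,\frac{1-\rho}{\log(1/\rho)}.$$
The left side is the right derivative of $t\mapsto g(\log t)=a(t)+2dt$. As $\rho\to1$, $(1-\rho)/\log(1/\rho)\to1$. So, choosing $\rho$ close to $1$, there is $t_0>0$ such that this derivative is at least $b+2d-\theta$ for $t\ge t_0$. A convex function is locally absolutely continuous, so we may integrate from $t$ to $t'$: $a(t)\le a(t')-(b-\theta)(t'-t)$ for $t_0\le t\le t'$.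

**Step 3 (all $S$).** If $T-S\ge t_0$, take $t=T-S$ and $t'=T$. If $T-S<t_0$, then by (5) and $b\ge0$, $Z_{T-S}\le e^{\beta t_0}\le e^{\beta t_0}e^{-bT}Z_T\le e^{\beta t_0}e^{-(b-\theta)S}Z_T$. ∎

**Lemma 9.** For all $\beta>0$ and $\eta\in(0,1)$ there are $C,c>0$ with
$$\mathbb E\big[e^{\beta A_T};\ \max_xL_T(x)>\eta,\ |X_T|\ge R\big]\le Ce^{-cR}Z_T\qquad\text{for all }T>0,\ R\ge1.$$

*Proof.* **Step 1 (short times).** If $T<2/\eta$, then since $|X_T|\le N_T$ and $A_T\le T$ the left side is at most $e^{\beta T}\mathbb P(N_T\ge R)\le e^{\beta T}\,\mathbb E[e^{N_T}]\,e^{-R}\le Ce^{-R}$, and $Z_T\ge1$. From now on $T\ge2/\eta$.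

**Step 2 (moving the distance to the end of the path).** If $L_T(x)>\eta$ and $|X_T|\ge R$, then $|x|\ge R/2$ or $|X_T-x|\ge R/2$. Reverse time: $t\mapsto X_{T-t}-X_T$, made right-continuous, has the law of the walk and the same $A_T$, its endpoint is $-X_T$, and the site $x$ becomes $x-X_T$. The distance from the new site to $0$ is $|X_T-x|$, and the distance from the new site to the new endpoint is $|x|$, so the two cases are exchanged. Hence the left side is at most $2\,\mathbb E[e^{\beta A_T};F']$ with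
$$F'=\{\exists\,x:\ L_T(x)>\eta,\ |X_T-x|\ge R/2\}.$$

**Step 3 (cutting just before the last visit).** We quantify the loss in (4). On $F'$, for such an $x$, let $\sigma=\sup\{t\le T:X_t=x\}$, $S=T-\sigma$, and $n=\lfloor S\rfloor+1\ge1$. All the time at $x$ is spent before $\sigma$, so $\sigma\ge\eta T$, $S\le(1-\eta)T$, and, since $T\ge2/\eta$, $n\le(1-\eta)T+1\le(1-\frac\eta2)T$. Because $n>S$, we have $T-n<\sigma$, so the path visits $x$ during $[T-n,T]$ and ends at distance at least $R/2$ from $x$. It therefore makes at least $R/2$ jumps in $[T-n,T]$. The time it spends at $x$ during $[T-n,T]$ is at most $\sigma-(T-n)=n-S\le1$. In (4) with $\alpha=n/T$ this means $L^2(x)\le1/n$, and $1-\alpha\ge\frac\eta2$.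

If $n\ge2/\eta$, then $L^2(x)\le\eta/2$. As $L_T(x)>\eta$ is a convex combination of $L^1(x)$ and $L^2(x)$, also $L^1(x)\ge\eta$. So
$$T\alpha(1-\alpha)\,\|L^1-L^2\|_2^2\ \ge\ n\cdot\frac\eta2\cdot\frac{\eta^2}4=\frac{n\eta^3}8 .$$
If $n<2/\eta$, then $n\eta^3/8\le\eta^2/4$, and we simply drop the last term of (4). In all cases
$$A_T\le A_{T-n}+A_n'-\frac{\eta^3}8\,n+\frac{\eta^2}4 .$$

**Step 4 (summing over $n$).** Thus $F'$ is contained in the union, over integers $1\le n<T$, of the events that this inequality holds and there are at least $R/2$ jumps in $[T-n,T]$. By the independence noted after (4), with $\kappa=\beta\eta^3/8$,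
$$\mathbb E[e^{\beta A_T};F']\le C\sum_{1\le n<T}e^{-\kappa n}\,Z_{T-n}\,\mathbb E[e^{\beta A_n};N_n\ge R/2].$$
Apply Lemma 8 with $\theta=\kappa/4$, so $Z_{T-n}\le C_\theta e^{-(b-\theta)n}Z_T$, and choose $\varepsilon>0$ with $(\beta+2d(e-1))\varepsilon\le\frac14$.

For $n\ge\varepsilon R$ we use $\mathbb E[e^{\beta A_n};N_n\ge R/2]\le Z_n\le C_\theta e^{(b+\theta)n}$. The factors $e^{\pm bn}$ cancel, and these terms sum to at most $CZ_T\sum_{n\ge\varepsilon R}e^{-\kappa n+2\theta n}\le CZ_Te^{-\kappa\varepsilon R/2}$.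

For $n<\varepsilon R$ there are too many jumps in too short a time: $\mathbb E[e^{\beta A_n};N_n\ge R/2]\le e^{\beta n}\,\mathbb E[e^{N_n}]\,e^{-R/2}=e^{(\beta+2d(e-1))n-R/2}\le e^{-R/4}$. Since $b\ge0$, these terms sum to at most $CZ_Te^{-R/4}\sum_ne^{-(\kappa-\theta)n}\le CZ_Te^{-R/4}$. ∎

## The mixture at $\beta_c$ and the collapse above it

**Proof of part (b).** Let $\beta=\beta_c$; by Lemma 4, $b(\beta_c)=0$. Let $\eta=\eta(\beta_c+1)$ and $w_T=W_T/Z_T$ as above, and let $\varphi$ be bounded and continuous. We treat the two parts of the path space separately.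

**Step 1 (spread-out part).** By Lemma 7 and (8), $\mathbb E[e^{\beta_cA_T}\varphi(X_T/\sqrt T);\max L_T\le\eta]=D_T\,\mathbb E\varphi(\mathcal N)+o(1)$. Divide by $Z_T\ge1$ and use $D_T/Z_T=1-w_T$:
$$\hat{\mathbb E}_T[\varphi(X_T/\sqrt T);\max L_T\le\eta]=(1-w_T)\,\mathbb E\varphi(\mathcal N)+o(1).$$

**Step 2 (localized part).** Take $T\ge1$ and $R=T^{1/4}$ in Lemma 9, and divide by $Z_T$. Off an event of $\hat{\mathbb P}_T$-probability at most $Ce^{-cT^{1/4}}$, a path with $\max L_T>\eta$ has $|X_T/\sqrt T|\le T^{-1/4}$. So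
$$\big|\hat{\mathbb E}_T[\varphi(X_T/\sqrt T);\max L_T>\eta]-w_T\varphi(0)\big|\le\sup_{|z|\le T^{-1/4}}|\varphi(z)-\varphi(0)|+2\|\varphi\|_\infty Ce^{-cT^{1/4}}\to0.$$

**Step 3 (failure of the CLT).** Adding the two parts gives the mixture statement, and $\liminf_Tw_T>0$ is (11). Along any subsequence on which the laws converge weakly, pass to a further one with $w_T\to w$. By (11), $w\in(0,1]$, and the limit is $(1-w)\,\mathrm{Law}(\mathcal N)+w\,\delta_0$. It has an atom at $0$, so it is not a nondegenerate Gaussian. Thus the CLT fails at $\beta_c$, where $b=0$, and the statement in the problem is disproved. ∎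

**Proof of part (c) and of $\{\beta>0:b=0\}=(0,\beta_c]$.** Let $\beta>\beta_c$.

**Step 1 ($b>0$).** We feed the critical lower bound into a larger coupling. Let $\eta_1=\eta(\beta_c+1)$. On $\{\max L_T>\eta_1\}$ we have $A_T\ge\eta_1^2T$, so by (11), for large $T$,
$$Z_T(\beta)\ge e^{(\beta-\beta_c)\eta_1^2T}\,\mathbb E[e^{\beta_cA_T};\max L_T>\eta_1]\ge c\,e^{(\beta-\beta_c)\eta_1^2T}.$$
Hence $b(\beta)\ge(\beta-\beta_c)\eta_1^2>0$. With Lemma 4, $b(\beta)=0$ if and only if $\beta\le\beta_c$.

**Step 2 (exponential tails).** Let $T,R\ge1$ and let $\varepsilon>0$ satisfy $(\beta+2d(e-1))\varepsilon\le\frac12$. If $T\le\varepsilon R$, then, as $Z_T\ge1$ and $A_T\le T$,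
$$\hat{\mathbb P}_T(|X_T|\ge R)\le e^{\beta T}\,\mathbb P(N_T\ge R)\le e^{\beta T+2d(e-1)T-R}\le e^{-R/2}.$$
If $T>\varepsilon R$, split at $\eta=\eta(\beta+1)$. Lemma 9 bounds the localized part by $Ce^{-cR}$. The spread-out part has probability $D_T/Z_T$, where $D_T\le C$ by Lemma 5 (on $\{\max L_T\le\eta(\beta+1)\}$, $e^{\beta A_T}\le e^{(\beta+1)A_T}$) and $Z_T\ge e^{bT}$ by (5). So
$$\hat{\mathbb P}_T(|X_T|\ge R)\le Ce^{-cR}+Ce^{-bT}\le Ce^{-cR}+Ce^{-b\varepsilon R},$$
and $b>0$ makes this exponentially small in $R$. Taking $R=\delta\sqrt T$ with fixed $\delta>0$ and $T\to\infty$, we get $X_T/\sqrt T\to0$ in probability. ∎
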